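\title{Rings whose dual Krull dimension exceeds their Krull dimension}

\begin{abstract}
Let $k(R)$ and $k^0(R)$ be the Krull dimension and the dual Krull dimension of the lattice of right ideals of a ring $R$. By the Hopkins--Levitzki theorem, $k(R)=0$ implies $k^0(R)=0$. We show that the inequality $k^0(R)\le k(R)$ fails in general: for every countable ordinal $\alpha$ there is a countable ring $R$ with $k(R)=1$ and $k^0(R)=\alpha$. The main tool is a construction that turns a locally nilpotent module over a free algebra into a module, with the same lattice of submodules, over a ring of differential operators of Krull dimension one. We also show that both dimensions of a countable ring with right Krull dimension are countable, and we determine all pairs $(k(R),k^0(R))$ that occur for countable rings.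
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity, and lattices have a least element $0$ and a greatest element $1$. A lattice $L$ is \emph{modular} if $x\le y$ implies $x\vee(c\wedge y)=(x\vee c)\wedge y$ for all $c$. The basic example is the lattice $\mathcal{L}(M)$ of submodules of a module $M$. For $a\le b$ in a modular lattice $L$, the interval $b/a=\{x\in L: a\le x\le b\}$ is again a modular lattice, and so is the opposite lattice $L^0$, which has the same elements and the reversed order.

The \emph{Krull dimension} $k(L)$ is defined by transfinite recursion. Put $k(L)=-1$ if and only if $0=1$. For an ordinal $\alpha\ge0$, put $k(L)=\alpha$ if $k(L)\ne\beta$ for all $\beta<\alpha$ and if for every descending chain $x_1\ge x_2\ge\cdots$ in $L$ there is an $n$ with $k(x_i/x_{i+1})<\alpha$ for all $i\ge n$. If no such $\alpha$ exists, $L$ has no Krull dimension. The \emph{dual Krull dimension} is $k^0(L)=k(L^0)$; it is given by the same recursion with ascending chains. For a module $M$ we write $k(M)$ and $k^0(M)$ for the dimensions of $\mathcal{L}(M)$. If $N\le N'$ are submodules, the interval $N'/N$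 is the submodule lattice of the factor module $N'/N$, so the two readings of $k(N'/N)$ agree. For a ring $R$, the symbols $k(R)$ and $k^0(R)$ refer to the lattice of right ideals, and $R$ \emph{has right Krull dimension} if $k(R)$ exists. It is known that a modular lattice with Krull dimension also has dual Krull dimension (a proof is contained in Lemma~\ref{lem:rank}), so $k^0(R)$ exists whenever $k(R)$ does.

The two dimensions measure how far the two chain conditions fail. An interval has dimension $-1$ exactly when it is a single point, so $k(L)\le0$ says that every descending chain becomes constant, that is, $L$ is Artinian; and $k(L)\le1$ says that in every descending chain the factors are eventually Artinian. In the same way $k^0(L)\le 0$ says that $L$ is Noetherian. The ring $\mathbb{Z}$ is Noetherian and not Artinian, and a descending chain of ideals either reaches $0$ or has finite factors; so $k(\mathbb{Z})=1$ and $k^0(\mathbb{Z})=0$. The subgroups of the Pr\"ufer group $\mathbb{Z}(p^\infty)$ are the cyclic groups of orders $1,p,p^2,\dots$ and the whole group, linearly ordered; an ascending chain either reaches the top or has finite factors, so $k(\mathbb{Z}(p^\infty))=0$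 and $k^0(\mathbb{Z}(p^\infty))=1$. Thus for modules neither dimension bounds the other.

For a ring regarded as a module over itself the situation is not symmetric. The Hopkins--Levitzki theorem states that a right Artinian ring is right Noetherian; in our notation, $k(R)=0$ implies $k^0(R)=0$. If $R\ne0$ is right Noetherian and has right Krull dimension, then $k^0(R)=0\le k(R)$. One would therefore guess that the Hopkins--Levitzki theorem is the first case of an inequality valid in all dimensions. This is the following problem, posed in \cite{monograph}.

\medskip
\noindent\textbf{Problem.} \emph{If $R$ is a ring with right Krull dimension, is it true that $k^0(R)\le k(R)$?}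
\medskip

The answer is no, and the inequality fails at the first value of $k(R)$ that the Hopkins--Levitzki theorem does not cover.

\begin{theorem}\label{thm:two}
There is a ring $R$ with $k(R)=1$ and $k^0(R)=2$.
\end{theorem}

\begin{theorem}\label{thm:alpha}
For every countable ordinal $\alpha$ there is a ring $R$ with $k(R)=1$ and $k^0(R)=\alpha$. It may be taken countable, with an ideal $N$ satisfying $N^2=0$ and $R/N\cong\mathbb{Q}\times B$, where $B$ is a left and right principal ideal domain.
\end{theorem}

For countable rings (finite rings count as countable) this is best possible.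

\begin{theorem}\label{thm:bound}
If $R$ is a countable ring with right Krull dimension, then $k(R)$ and $k^0(R)$ are countable ordinals, or $-1$ if $R=0$.
\end{theorem}

\begin{corollary}\label{cor:pairs}
\begin{itemize}
\item[(a)] For every ordinal $\beta\ge1$ and every countable ordinal $\alpha$ there is a ring $R$ with $k(R)=\beta$ and $k^0(R)=\alpha$.
\item[(b)] For nonzero countable rings $R$ with right Krull dimension, the set of pairs $(k(R),k^0(R))$ is exactly
\[
\{(0,0)\}\cup\{(\beta,\alpha): 1\le\beta<\omega_1,\ 0\le\alpha<\omega_1\}.
\]
\end{itemize}
\end{corollary}

We make no claim about uncountable values of $k^0$.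

Section~\ref{sec:lattices} reduces the problem, by means of triangular matrix rings, to finding a complicated Artinian module over a ring of Krull dimension one. Section~\ref{sec:transfer} contains the main idea, a transfer of submodule lattices from a free algebra to a ring of differential operators. Sections~\ref{sec:two} and~\ref{sec:alpha} supply the modules to be transferred. Sections~\ref{sec:bound} and~\ref{sec:pairs} prove Theorem~\ref{thm:bound} and Corollary~\ref{cor:pairs}.

\section{Lattices and triangular rings}\label{sec:lattices}

It is convenient to write $k(L)=\infty$ when $L$ has no Krull dimension, with $\infty$ larger than every ordinal. Then for every $L$ and every ordinal $\alpha\ge0$,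
\begin{equation}\label{eq:crit}
k(L)\le\alpha\iff \text{every chain } x_1\ge x_2\ge\cdots \text{ has } k(x_i/x_{i+1})<\alpha \text{ for all large } i.
\end{equation}
Indeed, if $k(L)=-1$ all factors have dimension $-1$, and if $0\le k(L)\le\alpha$ the factors eventually have dimension less than $k(L)$. Conversely, if the chain condition holds, then either $k(L)=\beta$ for some $\beta<\alpha$ or $k(L)=\alpha$ by definition.

\begin{lemma}\label{lem:mono}
Let $f:L'\to L$ be strictly increasing, that is, $x<y$ implies $f(x)<f(y)$. Then $k(L')\le k(L)$. In particular $k(I)\le k(L)$ for every interval $I$ of $L$.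
\end{lemma}

\begin{proof}
We may assume $\alpha=k(L)<\infty$, and we induct on $\alpha$. If $\alpha=-1$, then $L$ is a point, so $L'$ contains no pair $x<y$ and is a point. Let $\alpha\ge0$ and let $x_1\ge x_2\ge\cdots$ in $L'$. Then $k(f(x_i)/f(x_{i+1}))<\alpha$ for large $i$, and $f$ restricts to a strictly increasing map $x_i/x_{i+1}\to f(x_i)/f(x_{i+1})$. By induction $k(x_i/x_{i+1})<\alpha$ for large $i$, and \eqref{eq:crit} applies.
\end{proof}

\begin{lemma}\label{lem:ext}
We have $k(L_1\times L_2)=\max\{k(L_1),k(L_2)\}$. If $a\le c\le b$ in a modular lattice, then $k(b/a)=\max\{k(b/c),k(c/a)\}$.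
\end{lemma}

\begin{proof}
In both statements $\ge$ follows from Lemma~\ref{lem:mono}, applied to $x\mapsto(x,0)$ and $y\mapsto(0,y)$ in the first case and to the inclusions of intervals in the second. For $\le$ in the first statement, let $\alpha=\max\{k(L_1),k(L_2)\}<\infty$ and induct on $\alpha$. If $\alpha=-1$ the product is a point. If $\alpha\ge0$, the factors of a descending chain $(x_i,y_i)$ are the products $(x_i/x_{i+1})\times(y_i/y_{i+1})$. By \eqref{eq:crit} both components have dimension less than $\alpha$ for large $i$, so by induction the product does too.

For $\le$ in the second statement, consider the increasing map $x\mapsto(x\wedge c,\,x\vee c)$ from $b/a$ to $(c/a)\times(b/c)$. If $x\le y$ have the same image, modularity gives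
\[
y=(y\vee c)\wedge y=(x\vee c)\wedge y=x\vee(c\wedge y)=x\vee(c\wedge x)=x .
\]
So the map is strictly increasing, and Lemma~\ref{lem:mono} and the first statement apply.
\end{proof}

This is the only place where modularity is used, and it is needed there. In the lattice consisting of $0$, $1$, a chain $y_1>y_2>\cdots$ and one element $c$ incomparable with all $y_i$, the intervals $c/0$ and $1/c$ have two elements each, but the lattice is not Artinian.

\begin{lemma}\label{lem:chain}
If $\gamma\ge0$ is an ordinal and $k(L)>\gamma$, then there is a chain $y_1\ge y_2\ge\cdots$ in $L$ with $k(y_m/y_{m+1})\ge\gamma$ for all $m$.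
\end{lemma}

\begin{proof}
By \eqref{eq:crit} there are a chain $x_1\ge x_2\ge\cdots$ and indices $i_1<i_2<\cdots$ with $k(x_{i_m}/x_{i_m+1})\ge\gamma$ for all $m$. Put $y_m=x_{i_m}$. Since $y_{m+1}\le x_{i_m+1}$, the interval $y_m/y_{m+1}$ contains $x_{i_m}/x_{i_m+1}$, and Lemma~\ref{lem:mono} applies.
\end{proof}

Applied to opposite lattices, \eqref{eq:crit} and Lemmas~\ref{lem:mono}--\ref{lem:chain} give the same statements for $k^0$, with ascending chains in place of descending ones. We cite them in both forms.

The Pr\"ufer group shows that $k^0$ can exceed $k$ for a module. The next lemma places a module inside a ring as a right ideal; the price is that the dimensions of the base ring enter.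

\begin{lemma}\label{lem:tri}
Let $\Lambda$ and $B$ be rings, let $M$ be a $\Lambda$-$B$-bimodule, and let
\[
R=\begin{pmatrix}\Lambda&M\\0&B\end{pmatrix},\qquad N=\begin{pmatrix}0&M\\0&0\end{pmatrix}.
\]
Then $N$ is an ideal with $N^2=0$ and $R/N\cong\Lambda\times B$, and
\[
k(R)=\max\{k(M_B),k(\Lambda),k(B)\},\qquad k^0(R)=\max\{k^0(M_B),k^0(\Lambda),k^0(B)\}.
\]
\end{lemma}

\begin{proof}
The set $N$ is the kernel of the homomorphism $R\to\Lambda\times B$ that reads off the diagonal. The formula
\[
\begin{pmatrix}0&m\\0&0\end{pmatrix}\begin{pmatrix}\lambda&m'\\0&b\end{pmatrix}=\begin{pmatrix}0&mb\\0&0\end{pmatrix}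
\]
shows that $N^2=0$ and that the right ideals of $R$ contained in $N$ are the $B$-submodules of $M$. The right ideals of $R$ containing $N$ correspond to those of $\Lambda\times B$, which form the product of the lattices of right ideals of $\Lambda$ and of $B$. Apply Lemma~\ref{lem:ext} with $c=N$.
\end{proof}

With $\Lambda=B=\mathbb{Z}$ and $M=\mathbb{Z}(p^\infty)$ we get $k(R)=k^0(R)=1$. The module contributes $1$ to $k^0(R)$, but the base ring contributes $1$ to $k(R)$, and the inequality survives. To break it we look for a ring $B$ with $k(B)=1$ and an Artinian $B$-module $M$ with $k^0(M)\ge2$. The ring $\mathbb{Z}$ has no such module: an Artinian abelian group is a finite direct sum of finite cyclic groups and Pr\"ufer groups, so its dual Krull dimension is at most $1$ by Lemma~\ref{lem:ext}. We need a ring whose right ideals are as simple as the ideals of $\mathbb{Z}$ but whose modules are much more varied.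

\section{Differential operators and the transfer of submodule lattices}\label{sec:transfer}

\subsection{The base ring}

Let $C$ be a field of characteristic $0$, let $K=C(t)$, and write $a'$ for the derivative of $a\in K$ with respect to $t$. Let $A=K[\partial]$ be the ring of differential operators: the left $K$-vector space with basis $1,\partial,\partial^2,\dots$ and with multiplication determined by $\partial a=a\partial+a'$ for $a\in K$. A left $A$-module is the same as a $K$-vector space $M$ with an additive map $\partial:M\to M$ satisfying the Leibniz rule
\begin{equation}\label{eq:leibniz}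
\partial(am)=a\,\partial(m)+a'm\qquad(a\in K,\ m\in M),
\end{equation}
and its submodules are the $K$-subspaces stable under $\partial$. The field $C$ is central in $A$. Since the problem concerns right ideals, we put $B=A^{\mathrm{op}}$; right $B$-modules are left $A$-modules, and right ideals of $B$ are left ideals of $A$.

\begin{lemma}\label{lem:B}
The rings $A$ and $B$ are left and right principal ideal domains, $k(B)=1$ and $k^0(B)=0$.
\end{lemma}

\begin{proof}
Since $\partial^na=a\partial^n+(\text{terms of lower degree})$, degrees add and leading coefficients multiply in a product, so $A$ is a domain. Let $f$ and $g\ne0$ have degrees $n\ge m$ and leading coefficients $a,b$, and put $h=(a/b)\partial^{n-m}$. Both $f-hg$ and $f-gh$ have degree less than $n$. Hence there are divisions with remainder $f=qg+r$ and $f=gq_1+r_1$ with $\deg r,\deg r_1<m$, and a nonzero one-sided ideal is generated by an element of least degree. This proves the first statement for $A$, hence for $B$, and gives $k^0(B)=0$.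

For $g\ne0$ the division $f=qg+r$ shows $\dim_KA/Ag\le\deg g$, so $A/I$ has finite length for every nonzero left ideal $I$. A descending chain of left ideals therefore either reaches $0$ or has factors of finite length, and $k(B)\le1$. The chain $A\partial>A\partial^2>\cdots$ is strict because the least degree of a nonzero element of $A\partial^n$ is $n$. Hence $k(B)=1$.
\end{proof}

Fix distinct elements $a_1,a_2,\dots$ of $C$, which is infinite, and put $\omega_i=1/(t-a_i)$. Everything below rests on two properties of the derivation: its constants are only the elements of $C$, and the $\omega_i$ are linearly independent modulo derivatives.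

\begin{lemma}\label{lem:res}
Let $g\in K$.
\begin{itemize}
\item[(a)] If $g'=0$, then $g\in C$.
\item[(b)] If $g'=\sum_ic_i\omega_i$ is a finite sum with $c_i\in C$, then all $c_i=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $g=p/q$ with coprime polynomials $p,q$. From $p'q=pq'$ we see that $q$ divides $q'$, so $q'=0$, and then $p'=0$. In characteristic $0$ a polynomial with zero derivative is constant.

(b) If $c_i\ne0$, the sum has a pole of order exactly $1$ at $a=a_i$, because the $a_j$ are distinct. Then $g\neq0$; write $g=(t-a)^mh$, where $h$ has neither a zero nor a pole at $a$. Then $h'$ has no pole at $a$, and $g'=m(t-a)^{m-1}h+(t-a)^mh'$. If $m\ge0$, then $g'$ has no pole at $a$. If $m<0$, it has a pole of order $1-m\ge2$, since $mh(a)\ne0$. Both cases contradict the simple pole.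
\end{proof}

\subsection{Two-dimensional examples}

Let $M$ have $K$-basis $e_0,e_1$. By \eqref{eq:leibniz}, an $A$-module structure on $M$ is given by an arbitrary choice of $\partial e_0$ and $\partial e_1$. The proper nonzero submodules are the lines that are stable under $\partial$, and every line is $Ke_0$ or $K(e_1+ge_0)$ with $g\in K$.

\begin{example}\label{ex:trivial}
Let $\partial e_0=\partial e_1=0$. Then $\partial(e_1+ge_0)=g'e_0$, and this lies in $K(e_1+ge_0)$ only if $g'=0$. By Lemma~\ref{lem:res}(a), the stable lines are $Ke_0$ and $K(e_1+ce_0)$ with $c\in C$. So the submodules of $M$ correspond to the $C$-subspaces of $Ce_0\oplus Ce_1$: the derivation undoes the extension of scalars from $C$ to $K$.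
\end{example}

\begin{example}\label{ex:jordan}
Let $\partial e_0=0$ and $\partial e_1=\omega_1e_0$. Then $\partial(e_1+ge_0)=(\omega_1+g')e_0$, which is nonzero by Lemma~\ref{lem:res}(b) and so does not lie in $K(e_1+ge_0)$. The only stable line is $Ke_0$. So the submodules of $M$ correspond to the subspaces of $Ce_0\oplus Ce_1$ that are invariant under the nilpotent operator $x_1$ with $x_1e_1=e_0$, $x_1e_0=0$. With $1$ in place of $\omega_1$ the correspondence would fail, since $e_1-te_0$ would be killed by $\partial$.
\end{example}

The single operator $\partial$ can thus imitate one nilpotent operator. Because there are infinitely many independent $\omega_i$, it can imitate infinitely many at once, by the formula $\partial=d/dt+\sum_i\omega_ix_i$. In homological terms, applying $\mathrm{Hom}_A(-,K)$ to the resolution $0\to A\to A\to K\to0$ given by right multiplication by $\partial$ identifies $\mathrm{End}_A(K)$ with the kernel and $\mathrm{Ext}^1_A(K,K)$ with the cokernel of $g\mapsto g'$; Lemma~\ref{lem:res} says that the first is $C$ and the second is infinite-dimensional over $C$. We do not use this description.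

\subsection{The transfer}

Let $F=C\langle x_1,x_2,\dots\rangle$ be the free associative algebra. A left $F$-module is a $C$-vector space with an arbitrary sequence of linear operators $x_1,x_2,\dots$.

\begin{definition}\label{def:adm}
A left $F$-module $E$ is \emph{admissible} if for every $e\in E$
\begin{itemize}
\item[(A1)] $x_ie=0$ for all but finitely many $i$, and
\item[(A2)] there is an $n$ such that all words of length at least $n$ in the $x_i$ kill $e$.
\end{itemize}
\end{definition}

Submodules and factor modules of admissible modules are admissible. For admissible $E$ let $\Phi(E)=K\otimes_CE$ with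
\begin{equation}\label{eq:D}
\partial(a\otimes e)=a'\otimes e+\sum_ia\omega_i\otimes x_ie .
\end{equation}
The sum is finite by (A1), and the right side is $C$-bilinear in $(a,e)$, so $\partial$ is well defined. Replacing $a$ by $ba$ and using $(ba)'=ba'+b'a$ gives \eqref{eq:leibniz}, so $\Phi(E)$ is a left $A$-module. If $U$ is a submodule of $E$, then \eqref{eq:D} shows that $K\otimes U$ is a submodule of $\Phi(E)$ and that the natural map $\Phi(E)/(K\otimes U)\to\Phi(E/U)$ is an isomorphism of $A$-modules. Examples~\ref{ex:trivial} and~\ref{ex:jordan} are modules of the form $\Phi(E)$ with $\dim_CE=2$.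

We claim that every submodule of $\Phi(E)$ has the form $K\otimes U$. Since factor modules of $E$ are again admissible, it will be enough to find one nonzero vector of $E$ in each nonzero submodule of $\Phi(E)$. The proof has two cases, which generalize the two examples.

\begin{lemma}\label{lem:socle}
Let $E$ be admissible and let $V\ne0$ be an $A$-submodule of $\Phi(E)$. Then $V$ contains $1\otimes e$ for some $e\ne0$ in $E$ with $x_ie=0$ for all $i$.
\end{lemma}

\begin{proof}
Let $E_n$ be the subspace of elements killed by all words of length $n$. Thus $E_0=0$ and $E_n=\{e: x_ie\in E_{n-1}\text{ for all }i\}$ for $n\ge1$. We have $E_{n-1}\subseteq E_n$ and $x_iE_n\subseteq E_{n-1}$, so the $E_n$ form an increasing sequence of submodules, all $x_i$ act as zero on $E_n/E_{n-1}$, and $\bigcup_nE_n=E$ by (A2). Hence there is a least $n\ge1$ with $V\cap(K\otimes E_n)\ne0$.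

\emph{The case $n=1$.} On $K\otimes E_1$ we have $\partial(a\otimes e)=a'\otimes e$. Among all expressions $v=\sum_{j=1}^rb_j\otimes e_j$ of nonzero elements of $V\cap(K\otimes E_1)$ with $e_j\in E_1$, choose one with $r$ least. Then the $e_j$ are linearly independent over $C$ and $b_1\ne0$; dividing by $b_1$, we may assume $b_1=1$. The element $\partial v=\sum_{j\ge2}b_j'\otimes e_j$ lies in $V\cap(K\otimes E_1)$ and has fewer terms, so it is zero. By linear independence all $b_j'=0$, so $b_j\in C$ by Lemma~\ref{lem:res}(a), and $v=1\otimes\sum_jb_je_j$ is the required element.

\emph{The case $n\ge2$ does not occur.} Suppose $n\geq 2$. Since $V\cap(K\otimes E_{n-1})=0$, the image of $V\cap(K\otimes E_n)$ in $\Phi(E_n/E_{n-1})$ is a nonzero submodule. All $x_i$ kill $E_n/E_{n-1}$, so the first case applies to this image and gives an element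
\[
v=1\otimes e+u\in V,\qquad e\in E_n\setminus E_{n-1},\quad u\in K\otimes E_{n-1}.
\]
The element $\partial v=\sum_i\omega_i\otimes x_ie+\partial u$ lies in $V$ and in $K\otimes E_{n-1}$, so
\begin{equation}\label{eq:zero}
\partial u=-\sum_i\omega_i\otimes x_ie .
\end{equation}
We project this equation to a scalar one. Since $e\notin E_{n-1}$ and $n-1\ge1$, there is an index $l$ with $x_le\notin E_{n-2}$. Choose a $C$-linear map $f:E_{n-1}\to C$ with $f(E_{n-2})=0$ and $f(x_le)\ne0$, and let $\pi=1\otimes f:K\otimes E_{n-1}\to K$. For $y\in E_{n-1}$ all $x_iy$ lie in $E_{n-2}$, so $\pi(\partial(a\otimes y))=a'f(y)=\pi(a\otimes y)'$. Applying $\pi$ to \eqref{eq:zero} and putting $g=\pi(u)$, we obtain $g'=-\sum_if(x_ie)\,\omega_i$ with $f(x_le)\ne0$. This contradicts Lemma~\ref{lem:res}(b).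
\end{proof}

\begin{proposition}\label{prop:iso}
For admissible $E$, the map $U\mapsto K\otimes U$ is an isomorphism from the lattice of $F$-submodules of $E$ onto the lattice of $A$-submodules of $\Phi(E)$.
\end{proposition}

\begin{proof}
For $e\in E$, the element $1\otimes e$ lies in $K\otimes U$ if and only if $1\otimes\bar e=0$ in $K\otimes(E/U)$, that is, if and only if $e\in U$. Hence $K\otimes U\subseteq K\otimes U'$ if and only if $U\subseteq U'$, and it remains to prove surjectivity. Let $W$ be a submodule of $\Phi(E)$ and let $U$ be the sum of all $F$-submodules $U'$ of $E$ with $K\otimes U'\subseteq W$. Then $K\otimes U\subseteq W$, and $U$ is the largest submodule with this property. Suppose $W\ne K\otimes U$. Lemma~\ref{lem:socle}, applied to the nonzero submodule $W/(K\otimes U)$ of $\Phi(E/U)$, gives $e\in E\setminus U$ with $x_ie\in U$ for all $i$ and $1\otimes e\in W$. Then $U+Ce$ is an $F$-submodule with $K\otimes(U+Ce)\subseteq W$, which contradicts the maximality of $U$.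
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis is needed. Let $E=Ce_0\oplus Ce_1$, let the operators not mentioned act as zero, and write $ae$ for $a\otimes e$. In characteristic $p$, with all $x_i=0$, the line $K(e_1+t^pe_0)$ is a submodule that does not come from $E$. If we allowed $a_1=a_2$ and took $x_1e_1=e_0$, $x_2e_1=-e_0$, $x_1e_0=x_2e_0=0$, then $\partial e_1=0$, although $Ce_1$ is not a submodule of $E$. If (A2) is dropped, take $x_1e_0=0$ and $x_1e_1=e_1$; then $\partial(e_0+\omega_1e_1)=(\omega_1'+\omega_1^2)e_1=0$, so $K(e_0+\omega_1e_1)$ is a submodule, while the only one-dimensional submodules of $E$ are $Ce_0$ and $Ce_1$. Condition (A1) is what makes \eqref{eq:D} meaningful.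
\end{remark}

\begin{proposition}\label{prop:ring}
Let $E\ne0$ be an admissible Artinian $F$-module, let $M=\Phi(E)$, and let
\[
R=\begin{pmatrix}C&M\\0&B\end{pmatrix}.
\]
Then $k(R)=1$ and $k^0(R)=k^0(E)$.
\end{proposition}

\begin{proof}
Since $C$ is central in $A$, the right $B$-module $M$ is a $C$-$B$-bimodule. By Proposition~\ref{prop:iso}, $k(M)=k(E)=0$ and $k^0(M)=k^0(E)\ge0$. A field has both dimensions $0$. Lemmas~\ref{lem:tri} and~\ref{lem:B} give $k(R)=\max\{0,0,1\}=1$ and $k^0(R)=\max\{k^0(E),0,0\}=k^0(E)$.
\end{proof}

The base ring no longer depends on $E$, and the problem has become one of linear algebra: find admissible Artinian modules of large dual Krull dimension.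

\section{Two commuting shifts: proof of Theorem~\ref{thm:two}}\label{sec:two}

The analog of the Pr\"ufer group is the space with basis $e_0,e_1,\dots$ and one shift $e_i\mapsto e_{i-1}$, $e_0\mapsto 0$. To gain a dimension we use two shifts, so that infinitely many copies of this space are stacked on one another.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $E$ have $C$-basis $e_{ij}$ $(i,j\ge0)$, with $x_1e_{ij}=e_{i-1,j}$, $x_2e_{ij}=e_{i,j-1}$ and $x_m=0$ for $m\ge3$, where $e_{ij}=0$ if an index is negative. Words of length greater than $i+j$ kill $e_{ij}$, so $E$ is admissible. By Proposition~\ref{prop:ring} it suffices to show that $E$ is Artinian and that $k^0(E)=2$.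

\emph{Upper bounds by duality.} Let $S=C[[x_1,x_2]]$. For $f=\sum f_{pq}x_1^px_2^q\in S$ and $e\in E$, the sum $fe=\sum f_{pq}x_1^px_2^qe$ has finitely many nonzero terms, so $E$ is an $S$-module with the same submodules. Identify $\mathrm{Hom}_C(E,C)$ with $S$ by $\varphi\mapsto\sum\varphi(e_{ij})x_1^ix_2^j$. The coefficient of $x_1^ix_2^j$ in the product $f\varphi$ is $\sum_{p,q}f_{pq}\,\varphi(e_{i-p,j-q})=\varphi(fe_{ij})$, so $(f\varphi)(e)=\varphi(fe)$ for all $e\in E$. Hence $U^\perp=\{\varphi:\varphi(U)=0\}$ is an ideal of $S$ for every submodule $U$. If $U<U'$, some linear functional vanishes on $U$ but not on $U'$, so $U^\perp>U'^\perp$. Thus $U\mapsto U^\perp$ is a strictly increasing map $\mathcal{L}(E)\to\mathcal{L}(S)^0$ and also $\mathcal{L}(E)^0\to\mathcal{L}(S)$, and Lemma~\ref{lem:mono} gives $k(E)\le k^0(S)$ and $k^0(E)\le k(S)$. The ring $S$ is Noetherian, so $k^0(S)=0$ and $E$ is Artinian. For a commutative Noetherian ring of finite classical Krull dimension (the supremum of the lengths of chains of prime ideals), $k$ equals the classical dimension \cite{GR}. Hence $k(S)=2$ and $k^0(E)\le2$.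

\emph{Lower bound.} The subspaces $U_n=\mathrm{span}\{e_{ij}:j<n\}$ are submodules with $U_1<U_2<\cdots$. The factor $U_{n+1}/U_n$ has basis $\bar e_{in}$ $(i\ge0)$; on it $x_2$ acts as zero and $x_1$ lowers $i$. Its submodules $\mathrm{span}\{\bar e_{in}:i<m\}$, $m\geq 1$, form an infinite strictly ascending chain, so $k^0(U_{n+1}/U_n)\ge1$ for every $n$. By \eqref{eq:crit} for $k^0$, we cannot have $k^0(E)\le1$.
\end{proof}

With $a_1=0$ and $a_2=1$, the module $M$ in this ring has $K$-basis $e_{ij}$ and
\[
\partial e_{ij}=\frac{1}{t}\,e_{i-1,j}+\frac{1}{t-1}\,e_{i,j-1}.
\]
The transfer is essential for the choice of base ring: Lemma~\ref{lem:tri} with $\Lambda=C$, the ring $S$ as base ring and the module $E$ itself gives a ring with $k=k^0=2$. The value of $k(S)$ served only to determine $k^0(E)$ exactly; the case $\alpha=2$ of Theorem~\ref{thm:alpha} proves Theorem~\ref{thm:two} without it.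

\section{Stacking modules: proof of Theorem~\ref{thm:alpha}}\label{sec:alpha}

To reach dual Krull dimension $\alpha$ we want a module $X$ with a filtration $X_0<X_1<\cdots$ whose factors $Q_n$ have dual Krull dimensions approaching $\alpha$ from below. The direct sum $\bigoplus_nQ_n$ has such a filtration but is not Artinian. The remedy is to add operators that lead from each $Q_n$ down to the lower layers, so that a submodule that is not contained in any $X_n$ must be all of $X$. Since $F$ is free on infinitely many generators, new operators are always available and need not satisfy any relation.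

For $\alpha=1$ take $Q_n=Cs_n$ and, for each pair $r<n$, one operator that sends $s_n$ to $s_r$ and kills the other basis vectors. A vector whose last nonzero coordinate is the $n$th is sent by these operators to nonzero multiples of $s_0,\dots,s_{n-1}$, so it generates $X_n=Cs_0\oplus\cdots\oplus Cs_n$. The submodules are therefore $0<X_0<X_1<\cdots$ and $X$, the same chain as for the Pr\"ufer group, and $k(X)=0$, $k^0(X)=1$.

In general two adjustments are needed. A submodule that reaches the layer $Q_n$ must be forced to contain a known vector modulo $X_{n-1}$; for this we carry through the induction the existence of a vector $s_n$ lying in every nonzero submodule of $Q_n$. And by (A1) only finitely many operators may act on $s_n$, so from $s_n$ we can reach directly only a finite-dimensional part $V_{n-1}$ of $X_{n-1}$; this suffices if the $V_n$ exhaust $X$, which is possible when the dimension is countable.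

\begin{definition}\label{def:good}
Let $\alpha$ be an ordinal. An $F$-module $E$ is \emph{good of rank $\alpha$} if it is admissible, Artinian and of countable dimension over $C$, if $k^0(E)=\alpha$, and if there is a vector $s\ne0$ in $E$ that is killed by all $x_i$ and lies in every nonzero submodule.
\end{definition}

\begin{proposition}\label{prop:good}
For every countable ordinal $\alpha$ there is a good module of rank $\alpha$.
\end{proposition}

\begin{proof}
We induct on $\alpha$. For $\alpha=0$ take $E=C$ with all $x_i=0$. Let $\alpha>0$. If $\alpha=\beta+1$, put $\beta_n=\beta$ for all $n\ge0$. If $\alpha$ is a limit ordinal, let $\beta_0<\beta_1<\cdots$ be a sequence cofinal in $\alpha$, which exists because $\alpha$ is countable. In both cases all $\beta_n<\alpha$, and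
\begin{equation}\label{eq:cof}
\text{for each }\gamma<\alpha\text{ we have }\beta_n\ge\gamma\text{ for all large }n .
\end{equation}

\emph{Construction.} Let $Q_n$ be good of rank $\beta_n$, with distinguished vector $s_n$. Partition $\{1,2,\dots\}$ into infinite sets $I_n$ $(n\ge0)$ and $J_n$ $(n\ge1)$. Using a bijection $\{1,2,\dots\}\to I_n$, rename the operators on $Q_n$ so that they are the $x_i$ with $i\in I_n$, and let the remaining $x_i$ act on $Q_n$ as zero; this does not change the submodules, and $Q_n$ remains good. As vector spaces put $X=\bigoplus_nQ_n$ and $X_n=Q_0\oplus\cdots\oplus Q_n$, with $X_{-1}=0$. Let $q_{m,1},q_{m,2},\dots$ be a sequence spanning $Q_m$, and let $V_n$ be the span of $s_0$ and the $q_{m,l}$ with $m\le n$, $l\le n$. Then the $V_n$ are finite-dimensional,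
\[
s_0\in V_0\subseteq V_1\subseteq\cdots,\qquad V_n\subseteq X_n,\qquad \bigcup_nV_n=X .
\]
For $n\ge1$ let $v_{n,1},\dots,v_{n,d_n}$ span $V_{n-1}$, choose distinct indices $j(n,1),\dots,j(n,d_n)\in J_n$, write $z_{n,r}=x_{j(n,r)}$, and choose a linear map $\lambda_n:Q_n\to C$ with $\lambda_n(s_n)=1$. Define the action of $F$ on $X$ as follows:
\begin{itemize}
\item $x_i$ with $i\in I_n$ acts on $Q_n$ as given and as zero on $Q_m$ for $m\ne n$;
\item $z_{n,r}$ acts by $q\mapsto\lambda_n(q)v_{n,r}$ on $Q_n$ and as zero on $Q_m$ for $m\ne n$;
\item all other generators act as zero.
\end{itemize}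
The generators of the first kind preserve each $Q_m$, and $z_{n,r}$ maps $Q_n$ into $X_{n-1}$. Hence each $X_n$ is a submodule and $X_n/X_{n-1}\cong Q_n$ as $F$-modules.

\emph{$X$ is admissible.} A vector $q\in Q_n$ is killed by all generators except finitely many $x_i$ with $i\in I_n$ and the $d_n$ generators $z_{n,r}$. This gives (A1). We prove (A2) for $y\in X_n$ by induction on $n$, starting from $X_{-1}=0$. By (A2) for $Q_n$ there is an $m$ such that all words of length $m$ send $y$ into $X_{n-1}$. By (A1) and induction on the length, only finitely many words of a given length fail to kill $y$. So the nonzero values $wy$, with $w$ of length $m$, form a finite subset of $X_{n-1}$, and by induction there is an $m'$ such that all words of length at least $m'$ kill all of them. Then all words of length at least $m+m'$ kill $y$.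

\emph{The gluing property:}
\begin{equation}\label{eq:glue}
\text{if }n\ge1\text{ and }y\in X_n\setminus X_{n-1},\text{ then }Fy\supseteq V_{n-1}.
\end{equation}
The image of $Fy$ in $X_n/X_{n-1}\cong Q_n$ is a nonzero submodule, so it contains $s_n$; thus $s_n+u\in Fy$ for some $u\in X_{n-1}$. The operator $z_{n,r}$ kills $X_{n-1}$, so it sends $s_n+u$ to $v_{n,r}$. These vectors span $V_{n-1}$.

\emph{The vector $s_0$.} It is killed by the $x_i$ with $i\in I_0$ by hypothesis, and all other generators kill $Q_0$. Let $y\ne0$, with $y\in X_n\setminus X_{n-1}$. If $n=0$, then $s_0\in Fy$ because $X_0=Q_0$ is good; if $n\ge1$, then $s_0\in V_{n-1}\subseteq Fy$ by \eqref{eq:glue}.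

\emph{Every proper submodule $Y$ lies in some $X_n$.} Otherwise $Y$ meets $X_m\setminus X_{m-1}$ for infinitely many $m$. By \eqref{eq:glue} it contains $V_{m-1}$ for infinitely many $m$, and so $Y=X$.

\emph{$X$ is Artinian.} By Lemma~\ref{lem:ext} and induction on $n$, $k(X_n)=0$. A descending chain of submodules either consists of copies of $X$ or has a proper term, from which point on it lies in some Artinian module $X_n$.

\emph{$k^0(X)=\alpha$.} By Lemma~\ref{lem:ext}, $k^0(X_n)=\max\{\beta_0,\dots,\beta_n\}<\alpha$. Let $Y_1\le Y_2\le\cdots$ be submodules. If some $Y_j=X$, the later factors are zero. Otherwise each $Y_{j+1}$ lies in some $X_n$, and $k^0(Y_{j+1}/Y_j)\le k^0(X_n)<\alpha$ by Lemma~\ref{lem:mono}. Hence $k^0(X)\le\alpha$. If $k^0(X)=\gamma<\alpha$, then $\gamma\ge0$ since $X\neq0$, and the chain $X_0\le X_1\le\cdots$ gives $\beta_n=k^0(X_n/X_{n-1})<\gamma$ for all large $n$, which contradicts \eqref{eq:cof}.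

Finally, $X$ has countable dimension, so it is good of rank $\alpha$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]
Take $C=\mathbb{Q}$ and apply Proposition~\ref{prop:ring} to a good module $E$ of rank $\alpha$. The field $K=\mathbb{Q}(t)$ is countable, and $B$ and $M=K\otimes E$ have countable dimension over $K$, so $R$ is countable. The ideal $N$ is that of Lemma~\ref{lem:tri}, and $B$ is a left and right principal ideal domain by Lemma~\ref{lem:B}.
\end{proof}

\section{Bisection rank: proof of Theorem~\ref{thm:bound}}\label{sec:bound}

The definition of $k(R)$ quantifies over all chains of right ideals, and for countable $R$ we know only that the right ideals are among the subsets of a countable set, so counting alone gives no countable bound. Instead we bound both dimensions by the rank of one well-founded relation, and use a theorem of descriptive set theory which says that this rank is countable when the relation is Borel.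

A relation $\prec$ on a set is \emph{well-founded} if there is no infinite sequence $s_0,s_1,\dots$ with $s_{m+1}\prec s_m$ for all $m$. In that case the recursion $\rho(s)=\sup\{\rho(s')+1:s'\prec s\}$ assigns an ordinal $\rho(s)$ to every element, with $\rho(s)=0$ when no $s'\prec s$ exists.

Let $L$ be a modular lattice with $0\ne1$. A \emph{node of level $n$} is a sequence $s=(y_0,\dots,y_{2^n})$ with $0=y_0<y_1<\cdots<y_{2^n}=1$; its \emph{intervals} are the $y_{j+1}/y_j$. The only node of level $0$ is the \emph{root} $(0,1)$. Write $s'\prec s$ if $s$ and $s'$ are nodes of levels $n$ and $n+1$ for some $n$ and $s'_{2j}=s_j$ for all $j$; that is, $s'$ arises from $s$ by inserting one new point in every interval. The relation does not distinguish $L$ from $L^0$, which is why it controls both dimensions. For example, if $L$ is a chain with $m+1$ elements, nodes of level $n$ exist exactly when $2^n\le m$, and the root has rank $\lfloor\log_2m\rfloor$. So the bound below need not be an equality.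

\begin{lemma}\label{lem:rank}
Let $L$ be a modular lattice with $0\ne1$ and $k(L)<\infty$. Then $\prec$ is well-founded, and $k(L)$ and $k^0(L)$ are both at most the rank $\rho$ of the root. In particular $k^0(L)$ exists.
\end{lemma}

\begin{proof}
\emph{Well-foundedness.} Suppose $s_0\succ s_1\succ\cdots$. The set $Y$ of all entries of all $s_m$ is a chain containing $0\ne1$, and between any two elements of $Y$ there is a third, since two entries of $s_m$ are separated by a new entry of $s_{m+1}$. By Lemma~\ref{lem:mono} the values $k(d/c)$ for $c<d$ in $Y$ are ordinals $\geq0$; let $\alpha$ be the least of them, attained at $c<d$. Choose $d>y_1>y_2>\cdots$ in $Y$ with all $y_i>c$. All factors $y_i/y_{i+1}$ have Krull dimension at least $\alpha$ by minimality, which contradicts $k(d/c)=\alpha$.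

\emph{The rank inequality.} Let $\kappa$ be $k$ or $k^0$, with the value $\infty$ allowed. We prove by induction on the ordinal $\alpha\ge0$: if all intervals of a node $s$ have $\kappa\ge\alpha$, then $\rho(s)\ge\alpha$. For $\alpha=0$ there is nothing to prove. Let $\alpha>0$, let $0\le\beta<\alpha$, and let $b/a$ be an interval of $s$, so that $\kappa(b/a)>\beta$. If $\kappa=k$, Lemma~\ref{lem:chain} gives $y_1\ge y_2\ge y_3$ in $b/a$ with $k(y_1/y_2)\ge\beta$ and $k(y_2/y_3)\ge\beta$; since $y_1/y_2\subseteq b/y_2$ and $y_2/y_3\subseteq y_2/a$, the point $x=y_2$ satisfies $\kappa(b/x)\ge\beta$ and $\kappa(x/a)\ge\beta$ by Lemma~\ref{lem:mono}. If $\kappa=k^0$, the dual lemma gives $y_1\le y_2\le y_3$ with $k^0(y_2/y_1)\ge\beta$ and $k^0(y_3/y_2)\ge\beta$, and $x=y_2$ has the same two properties because $y_2/y_1\subseteq y_2/a$ and $y_3/y_2\subseteq b/y_2$. As $\beta\ge0$, neither interval is a point, so $a<x<b$. Inserting such a point in every interval of $s$ gives a node $s'\prec s$ all of whose intervals have $\kappa\ge\beta$. By induction $\rho(s)\ge\rho(s')+1\ge\beta+1$. Since this holds for all $\beta<\alpha$, we get $\rho(s)\ge\alpha$.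

If $\kappa(L)\ge\rho+1$, the statement just proved, applied to the root, gives $\rho\ge\rho+1$. Hence $\kappa(L)\le\rho$.
\end{proof}

Recall that a \emph{Polish space} is a separable completely metrizable space; compact metrizable spaces and countable disjoint unions of Polish spaces are Polish. Every Borel subset of a Polish space is analytic. The Kunen--Martin theorem \cite[Thm.~31.1]{Kechris} states that a well-founded analytic relation on a Polish space $\mathcal{P}$, that is, one that is analytic as a subset of $\mathcal{P}\times\mathcal{P}$, has countable rank; in particular $\rho(s)<\omega_1$ for every $s\in\mathcal{P}$.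

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $R\ne0$ and let $L$ be the lattice of right ideals. Identify subsets of $R$ with points of $2^R=\{0,1\}^R$. This product space is compact, and it is metrizable because $R$ is countable; this is the only use of the hypothesis. For fixed $a\in R$ the condition $a\in I$ defines a closed and open set. Hence each of the conditions ``$0\in I$'', ``$a,b\in I$ implies $a-b\in I$'' and ``$a\in I$ implies $ar\in I$'' defines a closed set, and $L$, the intersection of these sets over all $a,b,r\in R$, is closed and so compact metrizable. Let $\mathcal{P}=\bigsqcup_{n\ge0}L^{2^n+1}$, a Polish space containing all nodes. The relation $I\subseteq J$ is closed in $L\times L$, being the intersection of the closed conditions ``$a\in I$ implies $a\in J$'', and equality is closed, so strict inclusion is Borel. For each $n$, the pairs $s'\prec s$ with $s$ of level $n$ are defined by finitely many equalities and strict inclusions. Thus $\prec$ is a countable union of Borel sets, hence Borel. It is well-founded by Lemma~\ref{lem:rank}, so the root has countable rank $\rho$ by the Kunen--Martin theorem, and $k(R),k^0(R)\le\rho$ by Lemma~\ref{lem:rank}.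
\end{proof}

\section{All pairs of dimensions: proof of Corollary~\ref{cor:pairs}}\label{sec:pairs}

To raise $k$ without changing $k^0$ we take the direct product with a Noetherian ring. We use the theorem that for every ordinal $\beta\ge0$ there is a commutative Noetherian domain $T$ with $k(T)=\beta$ \cite[Ch.~9]{GR}; see also \cite{Gulliksen}. For part (b) the domain must be countable. A subring of a Noetherian ring need not inherit either property, so we choose a countable subring that is closed under two kinds of witnesses: coefficients that witness ideal membership, which keep the dimension from rising, and chains that witness large dimension, which keep it from falling.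

\begin{lemma}\label{lem:ctbl}
For every countable ordinal $\beta\ge0$ there is a countable commutative Noetherian domain $T_0$ with $k(T_0)=\beta$.
\end{lemma}

\begin{proof}
Let $T$ be a commutative Noetherian domain with $k(T)=\beta$. For every pair of ideals $I\subsetneq J$ of $T$ and every ordinal $\gamma<\beta$ with $k(J/I)>\gamma$, use Lemma~\ref{lem:chain} to fix a chain $J\ge J_1\ge J_2\ge\cdots\ge I$ with $k(J_i/J_{i+1})\ge\gamma$ for all $i$; call it the \emph{witness} for $(I,J,\gamma)$. For a subring $T'$, call an ideal of $T$ \emph{defined over $T'$} if it is generated by a finite subset of $T'$.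

Let $T^{(0)}$ be the subring generated by $1$. Given a countable subring $T^{(n)}$, let $T^{(n+1)}$ be generated by $T^{(n)}$ and the following elements: for every tuple $c,a_1,\dots,a_r\in T^{(n)}$ with $c\in\sum Ta_i$, one choice of $d_1,\dots,d_r\in T$ with $c=\sum d_ia_i$; and for every triple $(I,J,\gamma)$ as above with $I,J$ defined over $T^{(n)}$, a finite generating set of each term of its witness. There are countably many tuples, countably many pairs $(I,J)$, countably many $\gamma$ because $\beta$ is countable, and countably many terms in each witness, so $T^{(n+1)}$ is countable. Let $T_0=\bigcup_nT^{(n)}$, a countable domain. Every finite subset of $T_0$ lies in some $T^{(n)}$, so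
\begin{itemize}
\item[(i)] if $c,a_1,\dots,a_r\in T_0$ and $c\in\sum Ta_i$, then $c\in\sum T_0a_i$;
\item[(ii)] if $I,J$ are defined over $T_0$, then so is every term of the witness for $(I,J,\gamma)$.
\end{itemize}

\emph{Upper bound.} Let $I_0$ be an ideal of $T_0$ and $c\in I_0T\cap T_0$. Then $c\in\sum Ta_i$ for some $a_1,\dots,a_r\in I_0$, so $c\in I_0$ by (i). Thus $I_0T\cap T_0=I_0$, and $I_0\mapsto I_0T$ is strictly increasing. By Lemma~\ref{lem:mono}, $k^0(T_0)\le k^0(T)=0$ and $k(T_0)\le\beta$; in particular $T_0$ is Noetherian.

\emph{Lower bound.} We prove by induction on $\gamma$, for $0\le\gamma\le\beta$: if $I\subseteq J$ are defined over $T_0$ and $k(J/I)\ge\gamma$, then $k\bigl((J\cap T_0)/(I\cap T_0)\bigr)\ge\gamma$. For $\gamma=0$ we have $I\ne J$, so one of the generators of $J$ in $T_0$ is not in $I$, and $J\cap T_0\ne I\cap T_0$. Let $\gamma>0$ and $0\le\gamma'<\gamma$. Then $\gamma'<\beta$ and $k(J/I)>\gamma'$, so there is a witness $(J_i)$ for $(I,J,\gamma')$, and its terms are defined over $T_0$ by (ii). By induction the descending chain $(J_i\cap T_0)$, which lies between $I\cap T_0$ and $J\cap T_0$, has all factors of Krull dimension at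 least $\gamma'$. By \eqref{eq:crit}, $k\bigl((J\cap T_0)/(I\cap T_0)\bigr)>\gamma'$. This holds for all $\gamma'<\gamma$, which completes the induction. Taking $J=T$, $I=0$ and $\gamma=\beta$ gives $k(T_0)\ge\beta$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:pairs}]
(a) Let $R_\alpha$ be the countable ring of Theorem~\ref{thm:alpha} and let $T$ be a commutative Noetherian domain with $k(T)=\beta\ge1$. The lattice of right ideals of $R_\alpha\times T$ is the product of the two lattices, so Lemma~\ref{lem:ext} gives $k(R_\alpha\times T)=\max\{1,\beta\}=\beta$ and $k^0(R_\alpha\times T)=\max\{\alpha,0\}=\alpha$.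

(b) Let $R\ne0$ be countable with right Krull dimension, so that both dimensions are at least $0$. If $k(R)=0$, then $k^0(R)=0$ by the Hopkins--Levitzki theorem, and the pair $(0,0)$ occurs for a countable field. If $k(R)\ge1$, both dimensions are countable by Theorem~\ref{thm:bound}. Conversely, for $1\le\beta<\omega_1$ and $\alpha<\omega_1$, the computation in (a) with the domain $T_0$ of Lemma~\ref{lem:ctbl} in place of $T$ shows that the countable ring $R_\alpha\times T_0$ realizes the pair $(\beta,\alpha)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{monograph}
\emph{Chain Conditions In Modular Lattices With Applications To Grothendieck Categories And Torsion Theories},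
\texttt{http://www.spm.uem.br/bspm/pdf/monografias/monograph1.pdf}.

\bibitem{GR}
Gordon and Robson, \emph{Krull Dimension}, Mem. AMS 133, 1973.

\bibitem{Gulliksen}
Gulliksen, Amer. J. Math. 96, 1974.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
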